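\title{A counterexample to \'Ad\'am's conjecture for simple digraphs}

\begin{abstract}
\'Ad\'am's conjecture states that every digraph with a directed cycle has an arc whose reversal decreases the number of directed cycles. We disprove it for simple digraphs: we construct a strongly connected, bipartite simple digraph without $2$-cycles in which the reversal of every arc strictly increases the number of directed cycles. The digraph is obtained from a system of eighteen ``tokens'' that cannot all be arranged in one closed tour, although any seventeen of them can. A layered version of the construction gives counterexamples of every large order and of arbitrarily large directed girth, in which every reversal increases the number of cycles by a fixed proportion.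
\end{abstract}

\section{Introduction}\label{sec:intro}

All digraphs in this paper are finite and have no loops. A digraph is \emph{simple} if no two of its arcs have the same tail and the same head; a pair of opposite arcs $u\to v$ and $v\to u$ is allowed. A \emph{multidigraph} may have several parallel arcs with the same tail and head. A \emph{path} is a directed path without repeated vertices, and a \emph{cycle} is a closed directed path without repeated vertices; its \emph{length} is its number of arcs. Cycles are counted as subgraphs, that is, by their arc sets, so cycles that use different parallel arcs are different. We write $c(G)$ for the number of cycles of $G$. To \emph{reverse} an arc $u\to v$ is to replace it by an arc $v\to u$. If $G$ is simple and already contains $v\to u$, the result has two parallel arcs, and its cycles are counted as in a multidigraph.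

Any digraph can be made acyclic by reversals: order the vertices linearly and reverse every arc that points backward. It is natural to ask whether the first reversal can always be chosen so that it makes progress. In a single directed cycle every reversal does, and we shall see in Section~\ref{sec:reversal} that a suitable arc exists whenever a simple digraph has a $2$-cycle, or has an arc on a cycle whose head has in-degree $1$ or whose tail has out-degree $1$. Such cases suggest that the answer is always yes, and this is \'Ad\'am's conjecture (1963): if a digraph $G$ contains a cycle, then it has an arc whose reversal yields a digraph $H$ with $c(H)<c(G)$. Thomassen (1987) and Grinberg (1988) independently disproved the conjecture for multidigraphs. The remaining case, posed as an open problem in \cite{problem}, is that of simple digraphs: does every simple digraph with at least one cycle have an arc whose reversal decreases the number of cycles? We show that the answer is no.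

\begin{theorem}\label{thm:main}
There is a simple digraph $G$ that is strongly connected, bipartite and without $2$-cycles, that contains cycles, and in which the reversal of any arc yields a digraph $H$ with $c(H)>c(G)$. Hence \'Ad\'am's conjecture is false for simple digraphs.
\end{theorem}

Here \emph{strongly connected} means that there is a path from every vertex to every other vertex, and \emph{bipartite} refers to the underlying undirected graph. The failure is robust: it occurs at every large order, it survives the exclusion of short cycles, and the increase is proportional to $c(G)$.

\begin{theorem}\label{thm:strong}
Let $\ell\ge 1$ be an integer and let $M>0$. For every sufficiently large $N$ there is a strongly connected simple digraph $G$ on $N$ vertices with the following properties, where $H$ denotes the digraph obtained from $G$ by reversing an arbitrary arc $a$, and $\bar a$ is the reversed arc.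
\begin{itemize}
\item[(i)] Every cycle of $G$ has length divisible by $\ell+1$ and at least $2(\ell+1)$.
\item[(ii)] The number of cycles of $H$ through $\bar a$ is more than $M$ times the number of cycles of $G$ through $a$.
\item[(iii)] $c(H)\ge(1+\varepsilon)\,c(G)$ with the absolute constant $\varepsilon=\dfrac{1}{4\cdot 18!}$.
\item[(iv)] The longest cycle of $G$ has length $17(\ell+1)$, while $H$ has a cycle of length $17(\ell+1)+2$.
\end{itemize}
\end{theorem}

By (i), the directed girth, that is, the length of a shortest cycle, can be made arbitrarily large. Property (iv) is the mechanism behind the others. Our digraphs contain large sets of interchangeable vertices, so the number of cycles through an arc is governed by the longest ones, and every reversal creates cycles longer than any that it destroys. Section~\ref{sec:tokens} reduces the search for such a digraph to a finite combinatorial problem, Section~\ref{sec:system} solves that problem, and Section~\ref{sec:count} carries out the count for both theorems.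

\section{The effect of reversing one arc}\label{sec:reversal}

For distinct vertices $u,v$ of a digraph $G$, let $P(u,v)$ be the number of paths from $u$ to $v$ in $G$. The change in the number of cycles is a difference of two path counts.

\begin{lemma}\label{lem:reversal}
Let $G$ be a simple digraph, let $a=u\to v$ be an arc of $G$, and let $H$ be obtained from $G$ by replacing $a$ with its reversal $\bar a$. Then $G$ has $P(v,u)$ cycles through $a$, the digraph $H$ has $P(u,v)-1$ cycles through $\bar a$, and
\[
c(H)-c(G)=\bigl(P(u,v)-1\bigr)-P(v,u).
\]
\end{lemma}

\begin{proof}
A cycle of $G$ through $a$ consists of $a$ and a path from $v$ to $u$, and every such path gives a cycle, because a path ending at $u$ cannot use the arc $a$, which leaves $u$. In the same way the cycles of $H$ through $\bar a$ correspond to the paths from $u$ to $v$ in $H-\bar a=G-a$. A path from $u$ to $v$ in $G$ that uses $a$ starts with $a$ and has then arrived at $v$, so it is the arc $a$ itself. Hence $G-a$ has $P(u,v)-1$ paths from $u$ to $v$. Finally, the cycles of $G$ that avoid $a$ and the cycles of $H$ that avoid $\bar a$ are both the cycles of $G-a$.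
\end{proof}

Call a path from $u$ to $v$ other than the arc $u\to v$ a \emph{detour} of the arc. A counterexample to the conjecture is thus a digraph with a cycle in which every arc has at least as many detours as there are cycles through it. This already excludes several kinds of digraph.

\begin{proposition}\label{prop:positive}
Let $G$ be a simple digraph that has a $2$-cycle, or has an arc on a cycle whose head has in-degree $1$ or whose tail has out-degree $1$. Then some arc reversal decreases the number of cycles.
\end{proposition}

\begin{proof}
Suppose that no reversal decreases the number of cycles. By Lemma~\ref{lem:reversal}, $P(u,v)>P(v,u)$ for every arc $u\to v$. A $2$-cycle on $u$ and $v$ would give both $P(u,v)>P(v,u)$ and $P(v,u)>P(u,v)$, which is impossible. If $u\to v$ lies on a cycle, then $P(u,v)>P(v,u)\ge1$, so the arc has a detour. Since $G$ is simple, the detour has at least two arcs; its first arc leaves $u$ toward a vertex other than $v$, and its last arc enters $v$ from a vertex other than $u$. So $u$ has out-degree at least $2$ and $v$ has in-degree at least $2$.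
\end{proof}

Proposition~\ref{prop:positive} shows where simplicity bites. In a multidigraph, parallel arcs are a cheap way to multiply the number of paths. The obvious way to imitate them in a simple digraph is to subdivide each parallel arc by a new vertex. But the new vertex has in-degree $1$, so as soon as the subdivided arc lies on a cycle, the proposition produces a decreasing reversal. Vertices that provide multiplicity in a simple counterexample must therefore be entered from several vertices and left toward several vertices. The next section builds digraphs around this requirement.

\section{Token systems and their blow-ups}\label{sec:tokens}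

\begin{definition}\label{def:system}
A \emph{token system} consists of a finite set $\Pi$ of \emph{pools}, a finite set $S$ of \emph{tokens}, and for each token $s$ a nonempty set $F(s)\subseteq\Pi$ of pools from which $s$ may \emph{depart} and a pool $\tau(s)\in\Pi\setminus F(s)$ at which it \emph{lands}. A token $s$ is \emph{plain} if $|F(s)|=1$ and \emph{flexible} otherwise. A \emph{closed tour} on a nonempty set $R\subseteq S$ is a cyclic ordering $(s_1,\dots,s_r)$ of $R$, each token occurring exactly once, such that $\tau(s_t)\in F(s_{t+1})$ for all $t$ modulo $r$. It \emph{visits} the pools $\tau(s_1),\dots,\tau(s_r)$.
\end{definition}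

A token is a move that can be used once: it carries us from one of the pools in $F(s)$ to the pool $\tau(s)$. Since $\tau(s)\notin F(s)$, a closed tour has at least two tokens.

For an integer $k\ge1$, the \emph{blow-up} $G_k$ has as vertices the tokens and, for each pool $p$, a set $Q_p$ of $k$ \emph{pool vertices}, all these sets being disjoint. Its arcs are
\[
s\to q\quad(q\in Q_{\tau(s)}),\qquad\qquad q\to s\quad(q\in Q_p,\ p\in F(s)).
\]
A path or cycle of $G_k$ alternates between tokens and pool vertices. The vertices of $Q_p$ all have the same in-neighbors and the same out-neighbors, so each pool vertex that is not prescribed can be chosen in about $k$ ways. For large $k$, what matters in Lemma~\ref{lem:reversal} is the largest number of such free vertices on a detour, and on a cycle through the arc. The smallest system in which one sees the comparison has three tokens.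

\begin{example}\label{ex:three}
Take the pools $0,1$ and three plain tokens: $a$ and $a'$ depart from $0$ and land at $1$, and $b$ departs from $1$ and lands at $0$. The closed tours are $(a,b)$ and $(a',b)$. There is none on all three tokens, since $b$ would have to follow both $a$ and $a'$. Below, $q_0$ and $q_1$ denote vertices of $Q_0$ and $Q_1$.

Consider an arc $q\to a$ with $q\in Q_0$. The paths from $a$ to $q$ are $a,q_1,b,q$, since every vertex of $Q_1$ leads only to $b$, which can be used once; there are $k$ of them. The detours are $q,a',q_1,b,q_0,a$ with $q_0\ne q$, and there are $k(k-1)$ of them. A detour runs along the tour $(a',b)$, which avoids $a$, returns to the pool $0$ at a \emph{different} vertex $q_0$, and only then enters $a$. That return gives the extra factor of about $k$. The reversal changes the number of cycles by $k(k-1)-k=k(k-2)$, which is positive for $k\ge3$. For an arc $a\to q$ with $q\in Q_1$ the $k$ paths $q,b,q_0,a$ are compared with the $(k-1)k$ detours $a,q_1,b,q_0,a',q$, with the same outcome, and the arcs at $a'$ behave like those at $a$.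

The token $b$ spoils the example. An arc $q\to b$ with $q\in Q_1$ has no detour, because $q$ has out-degree $1$, and it lies on the $2k$ cycles $q,b,q_0,a,q$ and $q,b,q_0,a',q$. Its reversal destroys $2k$ cycles and creates none. In terms of tours, no closed tour avoids $b$.
\end{example}

The example indicates the general picture. Let $|S|=n$, and consider an arc of $G_k$ between a token $s$ and a vertex $q\in Q_p$. A cycle through the arc follows a closed tour on some $r$ tokens and has $r$ pool vertices, one of which is $q$; so it has $r-1$ free vertices. A closed tour on $S\setminus\{s\}$ that visits $p$ can be cut open at $p$, and it then yields detours with $n-1$ free vertices. The detours win for large $k$ if $r-1<n-1$ always. We are led to two requirements: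
\begin{itemize}
\item[(A)] there is no closed tour on $S$;
\item[(B)] for every token $s$ there is a closed tour on $S\setminus\{s\}$ that visits all pools.
\end{itemize}
Example~\ref{ex:three} satisfies (A), and it satisfies (B) for $a$ and $a'$ but not for $b$.

To find a system with both properties we translate tours into Eulerian circuits. A multidigraph is \emph{balanced} if every vertex has equal in-degree and out-degree. We use the directed form of Euler's theorem: if a multidigraph with at least one arc is balanced and all its arcs lie in one component of the underlying undirected graph, then it has an Eulerian circuit, that is, a closed directed walk that uses every arc exactly once. For $R\subseteq S$, a \emph{choice} on $R$ is a map $\sigma\colon R\to\Pi$ with $\sigma(s)\in F(s)$ for all $s\in R$, and $D_\sigma$ is the multidigraph on $\Pi$ with one arc $\sigma(s)\to\tau(s)$ for each $s\in R$.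

\begin{lemma}\label{lem:euler}
Let $R\subseteq S$ be nonempty. There is a closed tour on $R$ if and only if there is a choice $\sigma$ on $R$ such that $D_\sigma$ is balanced and all its arcs lie in one component.
\end{lemma}

\begin{proof}
Given a closed tour $(s_1,\dots,s_r)$ on $R$, put $\sigma(s_{t+1})=\tau(s_t)$. This is a choice, and the arcs of $s_1,\dots,s_r$, in this order, form a closed walk that uses every arc of $D_\sigma$ once. Such a walk leaves each pool as often as it enters it, and it stays in one component. Conversely, if $D_\sigma$ is balanced with all arcs in one component, list the tokens in the order of an Eulerian circuit; then $\tau(s_t)=\sigma(s_{t+1})\in F(s_{t+1})$ for all $t$.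
\end{proof}

Two observations tell us what a system with (A) and (B) must look like.

\begin{remark}[Flexible tokens are needed]\label{rem:flexible}
Suppose that all tokens are plain, with $F(s)=\{\sigma(s)\}$, and that (B) holds. Let $d(p)$ be the out-degree minus the in-degree of $p$ in the multidigraph of all tokens. Deleting $s$ leaves a balanced multidigraph, so $d$ equals $1$ at $\sigma(s)$, equals $-1$ at $\tau(s)$, and vanishes elsewhere. Thus $d$ determines $\sigma(s)$ and $\tau(s)$, all tokens are parallel arcs, and there is no closed tour at all, contrary to (B).
\end{remark}

\begin{remark}[The obstruction in (A) is connectivity]\label{rem:hall}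
If (B) holds, there is always a balanced choice on the whole of $S$. Take two copies of $S$ and join $s$ in the first to $s'$ in the second when $\tau(s)\in F(s')$. By Hall's theorem, a perfect matching exists if every $X\subseteq S$ in the first copy has at least $|X|$ neighbors. If $X\ne S$, take $s\notin X$; the successors of the elements of $X$ on a tour on $S\setminus\{s\}$ are $|X|$ distinct neighbors. If $X=S$, every token is a neighbor, because it has a predecessor on a tour containing it. The matching is a permutation $\rho$ of $S$ with $\tau(s)\in F(\rho(s))$, and $\sigma(\rho(s))=\tau(s)$ is a balanced choice. So (A) cannot come from counting degrees: every balanced choice on $S$ has to be disconnected.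
\end{remark}

\section{Eighteen tokens on nine pools}\label{sec:system}

By Remark~\ref{rem:hall} we want very few balanced choices on $S$, each of them disconnected, while the deletion of any token should release enough freedom to connect everything. To have few balanced choices, we place the pools on a cycle and let each flexible token depart from either end of one edge. If balance forces each pool to be chosen by exactly one edge, only two choices remain: all edges choose their first end, or all choose their second end. After a deletion, the forced choice will be a mixture of the two.

To control connectivity, we group the pools into $m$ classes by their residue modulo $m$, tie each class together by plain tokens, and let the token on the edge $\{j,j+1\}$ land in the class $\pi(j)$, for a permutation $\pi$ of the classes. First choices then move class $c$ to $\pi(c)$, and second choices move class $c$ to $\pi(c-1)$. Neither permutation may act transitively on the classes. For $m=2$ one of the two is the swap, which is transitive. For $m=3$ and $\pi$ a rotation, one of the two is a nontrivial rotation, which is again transitive. For $m=3$ and $\pi$ a transposition, both are transpositions; each fixes a class, and since they are different, together they connect all three classes.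 This is the design we use, with three pools in each class.

\begin{definition}\label{def:nine}
The pools are the elements of $\mathbb Z_9$. The \emph{class} of a pool is its residue modulo $3$. For each $j\in\mathbb Z_9$ there are a plain token $t_j$ and a flexible token $f_j$ with
\[
F(t_j)=\{j\},\quad \tau(t_j)=j+3,\qquad\quad F(f_j)=\{j,j+1\},\quad \tau(f_j)=j+d_j,
\]
where $d_j=4,5,3$ for $j\equiv0,1,2\pmod 3$, respectively. We call $j$ the \emph{first choice} and $j+1$ the \emph{second choice} of $f_j$. From now on $S$ is the set of these $18$ tokens.
\end{definition}

Since $d_j\notin\{0,1\}$, we have $\tau(s)\notin F(s)$ for every token. The landing pools of the flexible tokens are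
\[
\begin{array}{c|ccccccccc}
j&0&1&2&3&4&5&6&7&8\\\hline
\tau(f_j)&4&6&5&7&0&8&1&3&2
\end{array}
\]
so each pool is the landing pool of exactly one flexible token, and also of exactly one plain token. \emph{Exactly two tokens land at each pool.} In the blow-up, a vertex of $Q_p$ has in-degree $2$ and the three out-neighbors $t_p,f_p,f_{p-1}$, which is consistent with Proposition~\ref{prop:positive}. Plain tokens depart and land in the same class. For flexible tokens the classes of departure and landing are as follows.
\begin{equation}\label{eq:classes}
\begin{array}{c|ccc}
j \bmod 3&0&1&2\\\hline
\text{first choice of }f_j&0\to1&1\to0&2\to2\\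
\text{second choice of }f_j&1\to1&2\to0&0\to2
\end{array}
\end{equation}

\begin{lemma}\label{lem:A}
There is no closed tour on $S$.
\end{lemma}

\begin{proof}
By Lemma~\ref{lem:euler} it suffices to show that for every balanced choice $\sigma$ on $S$ the arcs of $D_\sigma$ lie in more than one component. Every pool $p$ has in-degree $2$ in $D_\sigma$, hence out-degree $2$. Exactly one plain token, $t_p$, departs from $p$, so exactly one flexible token departs from $p$. If some $f_j$ makes its first choice $j$, then $f_{j-1}$ cannot depart from $j$ and makes its first choice $j-1$; going around $\mathbb Z_9$, all flexible tokens make their first choice. Otherwise all make their second choice.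

In the first case, \eqref{eq:classes} shows that every arc of $D_\sigma$ has both ends in class $2$ or neither. In the second case, every arc has both ends in class $1$ or neither. In both cases the arc of $t_1$, which lies in class $1$, and the arc of $t_2$, which lies in class $2$, belong to different components.
\end{proof}

\begin{lemma}\label{lem:B}
For every token $s$ there is a closed tour on $S\setminus\{s\}$, and every such tour visits all nine pools.
\end{lemma}

\begin{proof}
The last statement holds because two tokens land at each pool and only one token is missing. For the existence we construct a balanced, connected choice $\sigma$ on $S\setminus\{s\}$. In $D_\sigma$ the pool $\tau(s)$ has in-degree $1$ and every other pool has in-degree $2$. If $\tau(s)$ keeps its plain token, as it does in both cases below, no flexible token may depart from it. We therefore let the flexible tokens choose, on both sides of $\tau(s)$ along the $9$-cycle, the end of their edge that points away from $\tau(s)$; see Figure~\ref{fig:cycle}.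

\emph{Case $s=t_j$}, so $\tau(s)=j+3$. Let $f_j,f_{j+1},f_{j+2}$ make their first choices $j,j+1,j+2$, and let $f_{j+3},\dots,f_{j+8}$ make their second choices $j+4,\dots,j+9=j$. From the pool $j$ depart no plain and two flexible tokens; from $j+3$ depart one plain and no flexible token; from every other pool depart one plain and one flexible token. The out-degrees are $2$, $1$ and $2$, equal to the in-degrees.

\emph{Case $s=f_j$}, so $\tau(s)=j+d$ with $d=d_j\in\{3,4,5\}$. Let $f_{j+1},\dots,f_{j+d-1}$ make their first choices $j+1,\dots,j+d-1$, and let $f_{j+d},\dots,f_{j+8}$ make their second choices $j+d+1,\dots,j+9=j$. One flexible token departs from every pool except $j+d$, and one plain token departs from every pool. The out-degree is $1$ at $j+d$ and $2$ elsewhere, equal to the in-degree.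

\emph{Connectivity.} The three plain tokens of a class form a triangle on its three pools, and at least two of them are present, so each class lies in one component. By the middle column of \eqref{eq:classes}, a token $f_i$ with $i\equiv1\pmod3$ joins class $1$ to class $0$ when it makes its first choice, and joins class $2$ to class $0$ when it makes its second choice. So it suffices to find an index $i\equiv1\pmod3$ among the tokens making first choices and another among those making second choices. Any three consecutive indices contain one. For $s=t_j$ the two groups consist of $3$ and $6$ consecutive indices. For $s=f_j$ they consist of $d-1$ and $9-d\ge4$ consecutive indices, and $d-1\ge3$ unless $d=3$. If $d=3$, then $j\equiv2$, and the first group contains $j+2\equiv1\pmod3$. Hence $D_\sigma$ is connected, and Lemma~\ref{lem:euler} gives the tour.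
\end{proof}

The values $d_j\in\{3,4,5\}$ place the landing pool of $f_j$ far from its edge on the $9$-cycle, and this is what makes both groups long enough in the last step.

\begin{figure}[ht]
\centering
\begin{tikzpicture}
\foreach \j in {0,...,8}
  \node[circle,draw,inner sep=1pt,minimum size=6mm] (p\j) at ({90-40*\j}:2) {$\j$};
\draw ({90-40*6}:2) circle (3.8mm);
\foreach \a/\b in {3/2,4/3,5/4,6/5,6/7,7/8,8/0,0/1}
  \draw[->,thick] (p\a)--(p\b);
\draw[dashed] (p1)--(p2);
\foreach \j in {0,...,8}
  \node at ({70-40*\j}:2.3) {$f_{\j}$};
\end{tikzpicture}
\caption{The nine pools on a cycle; the flexible token $f_j$ may depart from either end of the edge $\{j,j+1\}$. After $f_1$ (dashed) is deleted, no flexible token may depart from its landing pool $6$ (double circle). The arrowhead on each edge marks the pool from which that token departs: $f_2,\dots,f_5$ make their first choice and $f_6,f_7,f_8,f_0$ their second.}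
\label{fig:cycle}
\end{figure}

\begin{example}\label{ex:tour}
For $s=f_1$, with the choice of Figure~\ref{fig:cycle}, an Eulerian circuit is
\begin{align*}
0&\xrightarrow{t_0}3\xrightarrow{t_3}6\xrightarrow{t_6}0\xrightarrow{f_8}2\xrightarrow{t_2}5\xrightarrow{t_5}8\xrightarrow{t_8}2\xrightarrow{f_2}5\xrightarrow{f_5}8\xrightarrow{f_7}3\\
&\xrightarrow{f_3}7\xrightarrow{t_7}1\xrightarrow{t_1}4\xrightarrow{t_4}7\xrightarrow{f_6}1\xrightarrow{f_0}4\xrightarrow{f_4}0 .
\end{align*}
The second choices of $f_8$ and $f_7$ lead into class $2$ and out of it; the first choices of $f_3$ and $f_4$ lead into class $1$ and out of it.
\end{example}

\section{Counting cycles and detours}\label{sec:count}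

The blow-up $G_k$ of the system of Definition~\ref{def:nine} will prove Theorem~\ref{thm:main}. It has short cycles; for instance, the tour $(f_1,f_6)$ gives cycles of length $4$. To lengthen all cycles at once, we make the passage through a pool take $\ell$ steps. Subdividing arcs is excluded by Proposition~\ref{prop:positive}, so each step again passes through a large set of interchangeable vertices. We treat all $\ell$ together. A reader interested only in Theorem~\ref{thm:main} may take $\ell=1$; then a chain is a single pool vertex and arcs of type (c) below do not occur.

Fix integers $\ell\ge1$ and $18\le k\le K$. A \emph{layered blow-up} with parameters $\ell,k,K$ is a digraph $G$ whose vertices are the $18$ tokens and, for each pool $p$, the vertices of $\ell$ \emph{levels} $Q_p^1,\dots,Q_p^\ell$. All $9\ell$ levels are disjoint, and each has between $k$ and $K$ vertices. The arcs are of three types: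
\begin{itemize}
\item[(a)] $s\to q$ for each token $s$ and each $q\in Q^1_{\tau(s)}$;
\item[(b)] $q\to s$ for each token $s$, each $p\in F(s)$ and each $q\in Q^\ell_p$;
\item[(c)] $q\to q'$ for each pool $p$, each $1\le h<\ell$, and all $q\in Q_p^h$, $q'\in Q_p^{h+1}$.
\end{itemize}
The digraph $G$ is simple, and for $\ell=1$ and $K=k$ it is $G_k$. A \emph{chain through $p$} is a sequence of $\ell$ vertices, one from each of $Q_p^1,\dots,Q_p^\ell$ in this order; by (c) it is a path.

\begin{lemma}\label{lem:structure}
Let $G$ be a layered blow-up.
\begin{itemize}
\item[(1)] Every cycle of $G$ has the form $s_1,C_1,s_2,C_2,\dots,s_r,C_r$, where $(s_1,\dots,s_r)$ is a closed tour, $C_t$ is a chain through $\tau(s_t)$, and $2\le r\le17$. Its length is $r(\ell+1)$.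
\item[(2)] Every closed tour arises from a cycle of $G$ in this way. In particular, the longest cycle of $G$ has length $17(\ell+1)$.
\item[(3)] $G$ is strongly connected.
\end{itemize}
\end{lemma}

\begin{proof}
(1) Arcs between pool vertices raise the level, so every cycle contains a token. From a token $s$ the cycle moves to level $1$ of $\tau(s)$. From a level $h<\ell$ it can only move to level $h+1$ of the same pool, and from level $\ell$ only to a token $s'$ with $\tau(s)\in F(s')$. This gives the stated form and shows that the tokens form a closed tour. We have $r\ge2$ because $\tau(s)\notin F(s)$, and $r\le17$ by Lemma~\ref{lem:A}.

(2) A closed tour visits each pool at most twice, and each level has at least two vertices, so the chains can be chosen disjoint. A tour with $r=17$ exists by Lemma~\ref{lem:B}.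

(3) Any two tokens lie on a closed tour on $S\setminus\{s\}$ for a third token $s$, hence on a common cycle by (2). A vertex $q\in Q_p^h$ lies on a chain through $p$; a token landing at $p$ has an arc to the first vertex of this chain, and its last vertex has an arc to $t_p$. So $q$ can be reached from a token and can reach a token.
\end{proof}

The next proposition contains the whole comparison. The upper bounds rest on Lemma~\ref{lem:A}, through $r\le17$, and the lower bound rests on Lemma~\ref{lem:B}.

\begin{proposition}\label{prop:count}
Let $G$ be a layered blow-up with parameters $\ell,k,K$, and let $u\to v$ be an arc of $G$. Then
\begin{itemize}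
\item[(1)] $c(G)\le 2\cdot18!\,K^{17\ell}$;
\item[(2)] $P(v,u)\le 2\cdot17!\,K^{17\ell-1}$;
\item[(3)] the arc $u\to v$ has at least $(k-17)^{17\ell}$ detours with exactly $17(\ell+1)+2$ vertices; in particular, $P(u,v)-1\ge(k-17)^{17\ell}$.
\end{itemize}
\end{proposition}

\begin{proof}
For (1) and (2) we count cycles in the form given by Lemma~\ref{lem:structure}(1). Once the sequence of tokens is fixed, the level of each of the $r\ell$ pool vertices is determined, so each has at most $K$ possibilities. There are $18!/(18-r)!$ sequences of $r$ distinct tokens, and $17!/(18-r)!$ sequences of $r-1$ distinct tokens avoiding a given one. We also use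
\begin{equation}\label{eq:sum}
\sum_{r=2}^{17}\frac1{(18-r)!}\le\sum_{m\ge1}\frac1{m!}=e-1<2 .
\end{equation}

(1) We have $c(G)\le\sum_{r=2}^{17}\frac{18!}{(18-r)!}K^{r\ell}\le2\cdot18!\,K^{17\ell}$ by \eqref{eq:sum}.

(2) By Lemma~\ref{lem:reversal}, $P(v,u)$ is the number of cycles through $u\to v$. Suppose first that the arc has type (a) or (b), with ends a token $s$ and a pool vertex $q$. Write a cycle through the arc with $s_1=s$. Then $q$ is the first vertex of $C_1$ for type (a) and the last vertex of $C_r$ for type (b). It remains to choose $s_2,\dots,s_r$ and the other $r\ell-1$ pool vertices, so
\[
P(v,u)\le\sum_{r=2}^{17}\frac{17!}{(18-r)!}K^{r\ell-1}\le2\cdot17!\,K^{17\ell-1}.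
\]
Now suppose that the arc has type (c). Write a cycle through it so that the arc lies on $C_r$. No token is prescribed, but two pool vertices are, and therefore
\[
P(v,u)\le\sum_{r=2}^{17}\frac{18!}{(18-r)!}K^{r\ell-2}\le2\cdot18!\,K^{17\ell-2}\le2\cdot17!\,K^{17\ell-1},
\]
where the last step uses $K\ge18$.

(3) Let $p$ be the pool containing the pool vertices among $u,v$. Let $s$ be the token among $u,v$ for types (a) and (b), and any token for type (c). By Lemma~\ref{lem:B} there is a closed tour on $S\setminus\{s\}$ that visits $p$. Write it as $(s_1,\dots,s_{17})$ with $\tau(s_{17})=p$; then $p\in F(s_1)$. The tour, cut open at $p$, gives the common middle part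
\[
W=s_1,C_1,s_2,C_2,\dots,s_{16},C_{16},s_{17},
\]
where $C_t$ is a chain through $\tau(s_t)$. It can be entered from any vertex of $Q_p^\ell$, it can be left toward any vertex of $Q_p^1$, and it has $16\ell$ pool vertices. The detours are completed inside the pool $p$.
\begin{itemize}
\item[(a)] For $s\to q$ with $q\in Q_p^1$ and $p=\tau(s)$, take $s,C,W,q$, where $C$ is a chain through $p$.
\item[(b)] For $q\to s$ with $q\in Q_p^\ell$ and $p\in F(s)$, take $q,W,C,s$, where $C$ is a chain through $p$.
\item[(c)] For $q\to q'$ with $q\in Q_p^h$ and $q'\in Q_p^{h+1}$, take $q,C',W,C'',q'$, where $C'$ consists of one vertex from each of the levels $h+1,\dots,\ell$ of $p$, and $C''$ of one vertex from each of the levels $1,\dots,h$ of $p$, in increasing order.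
\end{itemize}
In each case consecutive vertices are joined by arcs of $G$, and the sequence is a path from $u$ to $v$ as soon as its pool vertices are distinct. Besides $u$ and $v$ it has the $17$ tokens of $W$ and $17\ell$ pool vertices that we are free to choose: $16\ell+\ell$ in (a) and (b), and $16\ell+(\ell-h)+h$ in (c). So it has $17+17\ell+2=17(\ell+1)+2$ vertices and is not the arc itself.

The tokens divide the pool vertices of the sequence into $18$ runs: the chains $C_1,\dots,C_{16}$, together with $C$ and $q$ in (a) and (b), and with $q,C'$ and $C'',q'$ in (c). Each run meets each level at most once, so a level contains at most $18$ vertices of the sequence. Choose the free vertices one after another, each different from $u$, $v$ and those already chosen. At most $17$ vertices of the relevant level are excluded at each step, so there are at least $k-17$ options. Different selections give different paths, which proves (3).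
\end{proof}

The margin between (2) and (3) is a single factor of order $k$. If a closed tour on all $18$ tokens existed, the term $r=18$ in (2) would have the exponent $18\ell-1\ge17\ell$, and the margin would be lost.

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Let $G=G_k$ with $k=18!$, the layered blow-up with $\ell=1$ and $K=k$; it has $18+9\cdot18!$ vertices. It is simple, and it is bipartite because every arc joins a token and a pool vertex. By Lemma~\ref{lem:structure} it is strongly connected, contains cycles, and has no cycle of length less than $4$. Let $H$ be obtained by reversing an arc. Bernoulli's inequality $(1-x)^n\ge1-nx$ for $0\le x\le1$ gives $(k-17)^{17}\ge k^{17}(1-17\cdot17/k)=k^{16}(k-289)$. By Lemma~\ref{lem:reversal} and Proposition~\ref{prop:count},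
\[
c(H)-c(G)\ge k^{16}(k-289)-2\cdot17!\,k^{16}=k^{16}\,(16\cdot17!-289)>0,
\]
since $k=18\cdot17!$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:strong}]
Given $N$, write $N-18=9\ell k+e$ with $0\le e<9\ell$. Then $k\to\infty$ as $N\to\infty$, and we assume $k\ge18$. Let $G$ be a layered blow-up in which $e$ of the $9\ell$ levels have $K=k+1$ vertices and the others have $k$ vertices. It is a simple digraph on $N$ vertices, it is strongly connected by Lemma~\ref{lem:structure}(3), and (i) follows from Lemma~\ref{lem:structure}(1). Let $a=u\to v$ be an arc. By Lemma~\ref{lem:reversal}, $G$ has $P(v,u)$ cycles through $a$ and $H$ has $P(u,v)-1$ cycles through $\bar a$.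

For fixed $\ell$ we have $\bigl((k-17)/K\bigr)^{17\ell}\to1$ and $17!/K\to0$ as $k\to\infty$. Hence, for all $k$ larger than a bound that depends only on $\ell$ and $M$,
\[
\Bigl(\frac{k-17}{K}\Bigr)^{17\ell}>M\cdot\frac{2\cdot17!}{K}
\qquad\text{and}\qquad
\Bigl(\frac{k-17}{K}\Bigr)^{17\ell}-\frac{2\cdot17!}{K}\ge\frac12 .
\]
Multiply both inequalities by $K^{17\ell}$ and apply Proposition~\ref{prop:count}. The first gives
\[
P(u,v)-1\ge(k-17)^{17\ell}>M\cdot2\cdot17!\,K^{17\ell-1}\ge M\,P(v,u),
\]
which is (ii). The second gives
\[
c(H)-c(G)\ge(k-17)^{17\ell}-2\cdot17!\,K^{17\ell-1}\ge\tfrac12K^{17\ell}\ge\frac{c(G)}{4\cdot18!},
\]
which is (iii). For (iv), the longest cycle of $G$ has length $17(\ell+1)$ by Lemma~\ref{lem:structure}(2), and any detour from Proposition~\ref{prop:count}(3), closed by $\bar a$, is a cycle of $H$ of length $17(\ell+1)+2$.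
\end{proof}

\begin{thebibliography}{1}

\bibitem{problem}
``Research Article'', \texttt{https://shahindp.com/Contrib\_Math/v5/CM22\_v5\_pp30-31.pdf}.

\end{thebibliography}
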